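\title{Deciding $\Sigma_2$-definability of regular languages of unranked trees}

\begin{abstract}
We consider first-order logic on finite unranked labeled trees with the ancestor order $<_{\mathbf v}$, and we show that one can decide whether a regular tree language is definable by a sentence of the form $\exists^*\forall^*$. A language $L$ is so definable if and only if it ignores the order of siblings and there is a number $k$ such that every tree of $L$ has a set of at most $k$ nodes that keeps it in $L$ when other nodes are deleted. This characterization holds for all tree languages and follows from Kruskal's theorem. For regular languages, the existence of $k$ is a boundedness question for weighted tree automata, which we reduce to a finite game with an $\omega$-regular winning condition. A defining sentence with the least possible number of existential quantifiers can be computed. The method also treats $\Pi_2$ and $\Delta_2$, a separation problem, the signature with document order, and forests.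
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection*{Trees, logic and automata}

Let $A$ be a finite alphabet. An \emph{$A$-tree} is a finite nonempty rooted tree whose nodes carry labels in $A$; a node may have any finite number of children, and the children of each node are linearly ordered. We write $\mathrm{dom}(t)$ for the set of nodes of $t$, and $a(t_1\cdots t_n)$ for the tree whose root has label $a$ and whose subtrees at the children of the root are $t_1,\dots,t_n$, in this order. A \emph{tree language} is a set of $A$-trees; trees that are isomorphic as labeled sibling-ordered trees are not distinguished by languages.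

A tree $t$ is viewed as a logical structure with domain $\mathrm{dom}(t)$, a unary predicate $P_a$ for each $a\in A$, which holds at the nodes labeled $a$, and the \emph{ancestor order} $<_{\mathbf v}$, where $x<_{\mathbf v}y$ means that $x$ is a proper ancestor of $y$. The order of siblings is not part of the signature. First-order logic with equality over this signature is denoted by $\mathrm{FO}(<_{\mathbf v})$; a sentence \emph{defines} the language of the $A$-trees that satisfy it. A $\Sigma_n(<_{\mathbf v})$ formula is a formula in prenex normal form whose quantifier prefix begins with $\exists$ and has at most $n-1$ alternations; $\Pi_n(<_{\mathbf v})$ is defined in the same way with $\forall$ in place of $\exists$. A language is in $\Delta_n(<_{\mathbf v})$ if it is definable both in $\Sigma_n(<_{\mathbf v})$ and in $\Pi_n(<_{\mathbf v})$, and $\mathrm{BC}\text{-}\Sigma_1(<_{\mathbf v})$ consists of the boolean combinations of $\Sigma_1(<_{\mathbf v})$ sentences. For $k\ge 0$, an \emph{$\exists^k\forall^*$ sentence} is a sentence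
\[
\exists x_1\cdots\exists x_k\,\forall y_1\cdots\forall y_m\,\psi ,\qquad m\ge 0,\quad \psi \text{ quantifier-free}.
\]
Trees are nonempty, so a dummy quantifier does not change the meaning of a sentence. Hence a language is definable in $\Sigma_2(<_{\mathbf v})$ if and only if it is $\exists^k\forall^*$-definable for some $k\geq 0$, and we count the case $k=0$ among the $\Sigma_2$ sentences.

Tree languages are given by finite unranked tree automata (hedge automata). Such an automaton has a finite set of states; the state assigned to a node with label $a$ is determined by $a$ and by the membership of the word formed by the states of its children, read from left to right, in given regular languages over the states; the tree is accepted according to the state of its root. The languages recognized by these automata are the \emph{regular} tree languages.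

\subsection*{The problem}

A \emph{decidable characterization} of a class $\mathcal C$ of tree languages is a single algorithm that takes a finite alphabet $A$ and a finite tree automaton over $A$ and decides whether the recognized language belongs to $\mathcal C$. As recorded in \cite{DCTL}, decidable characterizations are known over finite words for $\mathrm{BC}\text{-}\Sigma_1(<)$, $\Delta_2(<)$, $\Sigma_2(<)$ and $\Pi_2(<)$, and over forests and unranked trees for $\mathrm{BC}\text{-}\Sigma_1(<_{\mathbf v})$ and $\Delta_2(<_{\mathbf v})$, the latter being the highest level of the alternation hierarchy treated over trees. The following question is left open there.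

\begin{quote}
Is there an algorithm that, given a finite alphabet $A$ and a finite unranked tree automaton over $A$, decides whether the recognized language is definable by a $\Sigma_2(<_{\mathbf v})$ sentence?
\end{quote}

An existential sentence says that one of finitely many patterns occurs in the tree, and a universal sentence says that none occurs. A $\Sigma_2$ sentence chooses some nodes and then forbids patterns around them; in this way it can say that a node is the root, that it is a leaf, or that $y$ is a child of $x$, namely $x<_{\mathbf v}y\wedge\forall z\,\neg(x<_{\mathbf v}z\wedge z<_{\mathbf v}y)$. Whether a given sentence defines a given regular language is decidable (Theorem~\ref{thm:mso} below), so an enumeration of all $\Sigma_2$ sentences finds a definition whenever there is one. The difficulty is the negative answer: nothing bounds in advance the number of quantifiers that a definition may need.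

\subsection*{Guards and the main theorem}

Universal formulas pass from a structure to its induced substructures. If a tree satisfies $\exists\bar x\,\forall\bar y\,\psi$, it therefore continues to satisfy this sentence when nodes are deleted, as long as the witnesses for $\bar x$ are kept and what remains is a tree. We turn this observation into a definition.

The \emph{document order} $<_{\mathrm{doc}}$ of a tree $t$ is the preorder: $u<_{\mathrm{doc}}v$ if $u<_{\mathbf v}v$, or if there are siblings $u'\le_{\mathbf v}u$ and $v'\le_{\mathbf v}v$ with $u'$ before $v'$. It is a linear order on $\mathrm{dom}(t)$, and the set of descendants of a node, the node included, is an interval of it. A set $Y\subseteq\mathrm{dom}(t)$ is \emph{rooted} if it is nonempty and has a least element for $<_{\mathbf v}$. In that case $(Y,<_{\mathbf v})$ is a finite partial order with a least element in which the elements below any given element form a chain, so it is the ancestor order of a rooted tree. The \emph{restriction} $t|_Y$ is this tree, with the labels of $t$ and with siblings ordered by $<_{\mathrm{doc}}$. In other words, the nodes outside $Y$ are deleted and each remaining node is attached to its nearest remaining ancestor.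

\begin{definition}\label{def:guard}
Let $L$ be a tree language and $t$ a tree. A set $X\subseteq\mathrm{dom}(t)$ \emph{guards $L$ in $t$} if $t|_Y\in L$ for every rooted set $Y$ with $X\subseteq Y\subseteq \mathrm{dom}(t)$. We put
\[
\kappa_L(t)=\min\{|X| : X\text{ guards }L\text{ in }t\}\in\mathbb N\cup\{\infty\},\qquad \min\emptyset=\infty .
\]
The language $L$ is \emph{order-invariant} if membership of $t$ in $L$ depends only on the isomorphism type of the structure $(\mathrm{dom}(t),<_{\mathbf v},(P_a)_{a\in A})$, that is, if it does not depend on the order of siblings.
\end{definition}

A function with values in $\mathbb N\cup\{\infty\}$ is \emph{bounded} on a set if it is at most some finite number on the whole set.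

\begin{theorem}\label{thm:main}
A tree language $L$ is definable in $\Sigma_2(<_{\mathbf v})$ if and only if
\begin{enumerate}
\item[(i)] $L$ is order-invariant, and
\item[(ii)] $\kappa_L$ is bounded on $L$.
\end{enumerate}
For regular $L$ both conditions are decidable, by one procedure that is uniform in the alphabet $A$ and the automaton. If they hold, a defining $\Sigma_2(<_{\mathbf v})$ sentence with the minimal number of existential quantifiers can be computed.
\end{theorem}

The question above thus has a positive answer. The characterization is proved in Section~\ref{sec:char}: conditions (i) and (ii) are necessary by the observation on substructures, and they are sufficient because Kruskal's theorem reduces the infinitely many deletions that a guard must withstand to finitely many forbidden patterns. Regularity plays no role there. It enters when (ii) has to be decided. Section~\ref{sec:branch} replaces the size of a guard by the number of its nodes on a branch, which an automaton can count while it moves down the tree, and Section~\ref{sec:game} decides boundedness of this count by a finite game. Section~\ref{sec:algo} assembles the algorithm, and Section~\ref{sec:cons} gives further consequences.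

\section{What guards measure}\label{sec:guards}

We begin with three facts that are used throughout.

\begin{lemma}\label{lem:basic}
Let $t$ be a tree and $L$ a tree language.
\begin{enumerate}
\item[(a)] If $Y\subseteq\mathrm{dom}(t)$ is rooted, the document order of $t|_Y$ is the restriction to $Y$ of the document order of $t$.
\item[(b)] If $X$ guards $L$ in $t$ and $X\subseteq X'\subseteq\mathrm{dom}(t)$, then $X'$ guards $L$ in $t$.
\item[(c)] $\kappa_L(t)<\infty$ if and only if $t\in L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u$ precede $v$ in the document order of $t|_Y$. If $u<_{\mathbf v}v$, then $u<_{\mathrm{doc}}v$ in $t$. Otherwise there are $u'\le_{\mathbf v}u$ and $v'\le_{\mathbf v}v$ that are siblings in $t|_Y$ with $u'<_{\mathrm{doc}}v'$. The nodes $u',v'$ are incomparable for $<_{\mathbf v}$, so their subtrees in $t$ are disjoint intervals of $<_{\mathrm{doc}}$, and the subtree of $u'$ comes first. Hence $u<_{\mathrm{doc}}v$ again. One linear order on $Y$ is contained in the other, so they are equal.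

(b) Every rooted superset of $X'$ is a rooted superset of $X$.

(c) If $t\notin L$, the rooted set $Y=\mathrm{dom}(t)$ shows that no $X$ is a guard. If $t\in L$, then $X=\mathrm{dom}(t)$ is a guard.
\end{proof}

So $\kappa_L$ is finite on $L$, and condition (ii) asks for a uniform bound. The following examples show a bounded case and the two typical ways in which a bound fails.

\begin{example}[One guard suffices]\label{ex:root}
Let $A=\{a,b\}$ and let $L$ be the set of trees whose root is labeled $a$. In a tree $t\in L$ the root alone guards $L$, since it is the root of $t|_Y$ for every $Y$ that contains it. So $\kappa_L\le1$ on $L$. Singletons are rooted, so the empty set guards $L$ in $t$ exactly when all nodes of $t$ are labeled $a$. In the same way, the language of trees with some leaf labeled $a$ is guarded by such a leaf, because a leaf of $t$ that lies in $Y$ is a leaf of $t|_Y$.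
\end{example}

\begin{example}[Unbounded along a branch]\label{ex:depth}
Let $A=\{a,b,c\}$ and let $L$ be the set of trees in which no node labeled $a$ has a child labeled $b$. Let $t$ be the tree with a single branch, labeled $(acb)^n$ from the root to the leaf. Then $t\in L$, and deleting one node labeled $c$ makes a node labeled $b$ the child of a node labeled $a$. A guard must therefore contain all $n$ nodes labeled $c$, and $\kappa_L$ is unbounded on $L$.
\end{example}

\begin{example}[Unbounded across branches]\label{ex:width}
Let $A=\{a,b\}$ and let $L$ be the set of trees all of whose leaves are labeled $a$. For $n\ge1$ let $t_n=b\bigl(b(a)\cdots b(a)\bigr)$ with $n$ copies of $b(a)$. Deleting one leaf of $t_n$ turns its parent into a leaf labeled $b$, so a guard contains all $n$ leaves. Conversely the set of leaves is a guard: if $Y$ contains it, every node of $Y$ labeled $b$ has a descendant in $Y$ and is not a leaf of $t_n|_Y$. So $\kappa_L(t_n)=n$, although $t_n$ has only three nodes on each branch.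
\end{example}

By Theorem~\ref{thm:main}, the languages of Examples \ref{ex:depth} and~\ref{ex:width} are not definable in $\Sigma_2(<_{\mathbf v})$. Their complements are: they assert the existence of a node labeled $a$ with a child labeled $b$, and of a leaf labeled $b$.

\section{The largest $\exists^k\forall^*$-definable sublanguage}\label{sec:char}

A set of $k$ nodes fails to be a guard if some rooted superset of it gives a tree outside the language. Such supersets can be arbitrarily large, whereas a sentence $\exists^k\forall^m$ inspects only $m$ further nodes at a time. We need to know that a failure, when it occurs, is already forced by a pattern of bounded size. This is what a well-quasi-order provides. Recall that a reflexive and transitive relation $\sqsubseteq$ on a set is a \emph{well-quasi-order} if every infinite sequence $s_0,s_1,\dots$ has indices $i<j$ with $s_i\sqsubseteq s_j$. In the next theorem, $x\wedge y$ is the greatest common ancestor of the nodes $x$ and $y$, where a node counts as an ancestor of itself.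

\begin{theorem}[Kruskal \cite{Kruskal}; Nash-Williams \cite{NW}]\label{thm:kruskal}
For every infinite sequence $t_0,t_1,\dots$ of finite sibling-ordered trees labeled by a finite set there are $i<j$ and an injective label-preserving map $e:\mathrm{dom}(t_i)\to\mathrm{dom}(t_j)$ that preserves document order and satisfies $e(x\wedge y)=e(x)\wedge e(y)$ for all $x,y$.
\end{theorem}

Such a map preserves and reflects the ancestor order: $x\le_{\mathbf v}y$ means $x\wedge y=x$, which by injectivity is equivalent to $e(x)\wedge e(y)=e(x\wedge y)=e(x)$, that is, to $e(x)\le_{\mathbf v}e(y)$; injectivity then gives the same for $<_{\mathbf v}$.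

Fix $k\ge0$. A \emph{$k$-pointed tree} is a pair $(t,\bar x)$ with $\bar x=(x_1,\dots,x_k)\in\mathrm{dom}(t)^k$; entries may repeat. We write $(s,\bar c)\sqsubseteq(t,\bar x)$ if there is an injective label-preserving map $e:\mathrm{dom}(s)\to\mathrm{dom}(t)$ such that $u<_{\mathbf v}v\iff e(u)<_{\mathbf v}e(v)$ for all $u,v$, and $e(c_i)=x_i$ for all $i$. Such an $e$ is an \emph{embedding}. The \emph{code} of $(t,\bar x)$ is the tree over $A\times2^{\{1,\dots,k\}}$ obtained from $t$ by adding to the label of each node $z$ the set $\{i:x_i=z\}$.

For a fixed $(s,\bar c)$, the relation $(s,\bar c)\sqsubseteq(t,\bar x)$ is expressed by an existential formula. Let $v_1,\dots,v_r$ be the nodes of $s$, and let $\chi_{s,\bar c}(\bar x,z_1,\dots,z_r)$ be the conjunction of the formulas $P_a(z_j)$ for $a$ the label of $v_j$; $z_i\ne z_j$ for $i\neq j$; $z_i<_{\mathbf v}z_j$ or $\neg(z_i<_{\mathbf v}z_j)$ according to whether $v_i<_{\mathbf v}v_j$ holds in $s$; and $x_i=z_j$ whenever $c_i=v_j$. An assignment to $z_1,\dots,z_r$ satisfies $\chi_{s,\bar c}$ exactly when $v_j\mapsto z_j$ is an embedding, so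
\begin{equation}\label{eq:chi}
(s,\bar c)\sqsubseteq(t,\bar x)\iff t\models\exists\bar z\,\chi_{s,\bar c}(\bar x,\bar z).
\end{equation}

\begin{lemma}\label{lem:basis}
The relation $\sqsubseteq$ is a well-quasi-order on $k$-pointed $A$-trees. Every set $C$ of $k$-pointed $A$-trees has a finite subset $F$ such that each element of $C$ lies above some element of $F$.
\end{lemma}

\begin{proof}
Given an infinite sequence of $k$-pointed trees, apply Theorem~\ref{thm:kruskal} to their codes, whose alphabet is finite because $A$ is. It yields a map $e$ from the code of an earlier member $(s,\bar c)$ to the code of a later member $(t,\bar x)$. The map is injective, preserves the labels in $A$, and preserves and reflects $<_{\mathbf v}$. The label of $c_i$ in the code contains $i$, so the label of $e(c_i)$ contains $i$, which means $e(c_i)=x_i$. Thus $e$ is an embedding. If $C$ had no finite subset $F$ as stated, we could choose elements of $C$ one after the other, each lying above none of the earlier ones, and the resulting infinite sequence would contradict the first statement.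
\end{proof}

We prove the characterization in a form that says something also about languages that are not definable; this form is used for separation in Section~\ref{sec:cons}.

\begin{theorem}\label{thm:A}
Let $M$ be an order-invariant tree language, not necessarily regular, let $k\ge0$, and let $U_k(M)=\{t:\kappa_M(t)\le k\}$. Then $U_k(M)\subseteq M$, the language $U_k(M)$ is $\exists^k\forall^*$-definable, and it contains every $\exists^k\forall^*$-definable language contained in $M$.
\end{theorem}

\begin{proof}
The inclusion $U_k(M)\subseteq M$ is Lemma~\ref{lem:basic}(c).

\emph{Maximality.} Let $\Phi=\exists x_1\cdots\exists x_k\forall\bar y\,\psi$ have all its models in $M$, let $t\models\Phi$, and let $X$ be the set of entries of a tuple $\bar x$ of witnesses, so that $|X|\le k$. Let $Y\supseteq X$ be rooted. The structure of $t|_Y$ is the substructure of $t$ induced by $Y$. Every tuple $\bar y$ from $Y$ satisfies $\psi(\bar x,\bar y)$ in $t$, and hence in $t|_Y$, because $\psi$ is quantifier-free. So $t|_Y\models\Phi$ and $t|_Y\in M$. Thus $X$ guards $M$ in $t$, and $t\in U_k(M)$.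

\emph{Definability.} Let $C_k$ be the set of $k$-pointed trees $(t,\bar x)$ such that $\{x_1,\dots,x_k\}$ does not guard $M$ in $t$. We claim that $C_k$ is upward closed under $\sqsubseteq$. Let $(s,\bar c)\in C_k$, let $Y\supseteq\{c_1,\dots,c_k\}$ be rooted in $s$ with $s|_Y\notin M$, and let $e$ be an embedding of $(s,\bar c)$ into $(t,\bar x)$. The set $e(Y)$ contains $x_1,\dots,x_k$, and the image of the least element of $Y$ is its least element, so $e(Y)$ is rooted. The map $e$ restricts to an isomorphism of labeled $<_{\mathbf v}$-structures from $s|_Y$ onto $t|_{e(Y)}$. Since $M$ is order-invariant, $t|_{e(Y)}\notin M$, and $(t,\bar x)\in C_k$.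

Let $F\subseteq C_k$ be a finite set such that each element of $C_k$ lies above an element of $F$ (Lemma~\ref{lem:basis}). Since $C_k$ is upward closed, $(t,\bar x)\in C_k$ if and only if $(s,\bar c)\sqsubseteq(t,\bar x)$ for some $(s,\bar c)\in F$. Put
\begin{equation}\label{eq:Phi}
\Phi_k=\exists x_1\cdots\exists x_k\,\forall\bar z\bigwedge_{(s,\bar c)\in F}\neg\chi_{s,\bar c}(\bar x,\bar z),
\end{equation}
where $\bar z$ has as many variables as the largest tree in $F$ has nodes, each $\chi_{s,\bar c}$ uses an initial segment of $\bar z$, and the empty conjunction is true. Since $\forall$ distributes over conjunction, \eqref{eq:chi} shows that $t\models\Phi_k$ if and only if $(t,\bar x)\notin C_k$ for some $\bar x\in\mathrm{dom}(t)^k$, that is, if and only if the set of entries of some $k$-tuple guards $M$ in $t$. The set of entries has at most $k$ elements, so this implies $\kappa_M(t)\le k$. Conversely, let $X$ be a guard with $|X|\le k$. If $k=0$, then $X=\emptyset$ is the set of entries of the empty tuple. If $k\ge1$, we may assume $X\neq\emptyset$ by Lemma~\ref{lem:basic}(b), and we list $X$ as a $k$-tuple, with repetitions if necessary. Hence $\Phi_k$ defines $U_k(M)$.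
\end{proof}

\begin{example}\label{ex:phi}
Let $M$ be the set of trees over $\{a,b\}$ whose root is labeled $a$, and let $k=1$. A rooted set $Y\ni x$ has as its least element an ancestor of $x$ or $x$ itself, and each such node $u$ is the least element of the rooted set $\{u,x\}$. So $(t,x)\in C_1$ if and only if $x$ or one of its ancestors is labeled $b$. If $x$ is labeled $b$, then $(t,x)$ lies above the one-node tree $b$ pointed at its node. Otherwise it lies above the tree $b(a)$ pointed at its leaf. These two pointed trees form $F$, and $\Phi_1$ says that there is a node $x$ that is not labeled $b$ and is not a node labeled $a$ with a proper ancestor labeled $b$. Such an $x$ exists exactly when the root is labeled $a$.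
\end{example}

Order-invariance is used once, for the upward closure of $C_k$, and it cannot be dropped. Let $M$ consist of all trees over $\{a,b,c\}$ except $c(a\,b)$. No restriction of $c(b\,a)$ equals $c(a\,b)$, so $c(b\,a)\in U_k(M)$ and $c(a\,b)\notin U_k(M)$ for every $k$, while no sentence of $\mathrm{FO}(<_{\mathbf v})$ distinguishes these two trees.

\begin{corollary}\label{cor:char}
For every tree language $L$ and every $k\ge0$, the language $L$ is $\exists^k\forall^*$-definable if and only if it is order-invariant and $\kappa_L\le k$ on $L$. Hence $L$ is definable in $\Sigma_2(<_{\mathbf v})$ if and only if it is order-invariant and $\kappa_L$ is bounded on $L$.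
\end{corollary}

\begin{proof}
Isomorphic structures satisfy the same sentences, so definable languages are order-invariant. If $L$ is order-invariant, Theorem~\ref{thm:A} shows that $U_k(L)$ is the largest $\exists^k\forall^*$-definable language contained in $L$. So $L$ is $\exists^k\forall^*$-definable if and only if $L\subseteq U_k(L)$, which says that $\kappa_L\le k$ on $L$.
\end{proof}

\section{From the size of a guard to its weight on a branch}\label{sec:branch}

For a regular language $L$ and a given $k$, the condition ``$\kappa_L\le k$ on $L$'' will turn out to be expressible in monadic second-order logic, and hence decidable. The existence of some $k$ is a different kind of question. We isolate it in the following theorem, in which logic no longer appears. A pair $(t,X)$ with $X\subseteq\mathrm{dom}(t)$ is identified with the tree over $A\times\{0,1\}$ in which the nodes of $X$ carry the mark $1$ and the others the mark $0$. A language $R_0$ of such pairs is \emph{closed under enlarging $X$} if $(t,X)\in R_0$ and $X\subseteq X'\subseteq\mathrm{dom}(t)$ imply $(t,X')\in R_0$.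

\begin{theorem}\label{thm:B}
There is an algorithm which, given $A$, an automaton for a regular language $L_1$ of $A$-trees, and an automaton for a regular language $R_0$ of trees over $A\times\{0,1\}$ that is closed under enlarging $X$, decides whether the function $\kappa(t)=\min\{|X|:(t,X)\in R_0\}$ is bounded on $L_1$.
\end{theorem}

The proof occupies this section and the next one.

\subsection*{Binary trees, automata and monadic second-order logic}

A \emph{binary tree} over $A$ is either a single leaf labeled with a new symbol $\#$, or of the form $a(b_0,b_1)$ with $a\in A$ and binary trees $b_0,b_1$. Its nodes labeled in $A$ are the \emph{inner nodes}. The left and right child of an inner node $x$ are denoted by $x0$ and $x1$, and $b_x$ is the subtree of $b$ at $x$. A \emph{branch} is a path from the root to a leaf. The \emph{first-child/next-sibling encoding} maps finite sequences of $A$-trees to binary trees by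
\[
\mathrm{enc}(\varepsilon)=\#,\qquad \mathrm{enc}\bigl(a(h)\,h'\bigr)=a\bigl(\mathrm{enc}(h),\mathrm{enc}(h')\bigr),
\]
where $h,h'$ are sequences of trees. The inner nodes of $\mathrm{enc}(t)$ are the nodes of $t$; the left child of a node is its first child in $t$ and the right child is its next sibling in $t$, with a leaf $\#$ where these do not exist. The encoding of the marked tree $(t,X)$ is $\mathrm{enc}(t)$ with the inner nodes in $X$ marked, and we write it $(\mathrm{enc}(t),X)$.

A \emph{top-down automaton} is a tuple $\mathcal B=(P,P_I,P_\#,\Delta)$ with a finite set $P$ of states, $P_I,P_\#\subseteq P$ and $\Delta\subseteq P\times A\times P\times P$. A \emph{run from $p$} on a binary tree $b$ is a map $\rho$ from nodes to states with $\rho(\text{root})=p$, with $\rho(x)\in P_\#$ for each leaf $x$, and with $(\rho(x),a,\rho(x0),\rho(x1))\in\Delta$ for each inner node $x$ with label $a$. The automaton accepts $b$ if it has a run on $b$ from a state in $P_I$. A language of binary trees is \emph{regular} if it is the set of trees accepted by such an automaton.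

Monadic second-order logic (MSO) extends first-order logic by variables for sets of nodes, quantifiers over them, and atomic formulas $x\in X$. On binary trees we use the labels and the two child relations; the ancestor order is then MSO-definable, as a node $y$ is a descendant of $x$ when it lies in every set that contains $x$ and is closed under children. On unranked trees we use the labels, $<_{\mathbf v}$ and $<_{\mathrm{doc}}$. These two orders define the relations ``first child'' and ``next sibling'' in first-order logic and are MSO-definable from them in the same manner. A formula with one free set variable defines a language of marked trees.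

\begin{theorem}[\cite{TW,Doner}; for unranked trees see e.g.\ \cite{NS}]\label{thm:mso}
A language of binary trees is regular if and only if it is MSO-definable. A language $L$ of unranked trees is regular if and only if $\mathrm{enc}(L)$ is regular, if and only if $L$ is MSO-definable. All translations between automata and sentences are effective, and emptiness of automata is decidable. In particular, it is decidable whether a given MSO sentence holds in some $A$-tree.
\end{theorem}

\subsection*{Closing under meets}

A top-down automaton follows each branch separately. It can count marked nodes along a branch, but it cannot add up counts from different branches. Counting along branches detects the obstruction of Example~\ref{ex:depth} and misses that of Example~\ref{ex:width}: the leaves of $t_n$ lie on pairwise different branches of $\mathrm{enc}(t_n)$. The remedy is to mark also the nodes at which the paths to the marked nodes separate (Figure~\ref{fig:enc}). This at most doubles the number of marks, and in a binary tree it forces a large set to have many nodes on one branch.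

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8,every node/.style={circle,draw,inner sep=1pt,minimum size=5.5mm}]
\node (r) at (0,0) {$b$};
\node (b1) at (-1.2,-1.2) {$b$}; \node (b2) at (0,-1.2) {$b$}; \node (b3) at (1.2,-1.2) {$b$};
\node[fill=gray!40] (a1) at (-1.2,-2.4) {$a$}; \node[fill=gray!40] (a2) at (0,-2.4) {$a$}; \node[fill=gray!40] (a3) at (1.2,-2.4) {$a$};
\draw (r)--(b1)--(a1) (r)--(b2)--(a2) (r)--(b3)--(a3);
\node (s) at (6,0) {$b$};
\node[double] (c1) at (5.2,-1) {$b$}; \node[double] (c2) at (6,-2) {$b$}; \node (c3) at (6.8,-3) {$b$};
\node[fill=gray!40] (d1) at (4.4,-2) {$a$}; \node[fill=gray!40] (d2) at (5.2,-3) {$a$}; \node[fill=gray!40] (d3) at (6,-4) {$a$};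
\draw (s)--(c1)--(c2)--(c3)--(d3) (c1)--(d1) (c2)--(d2);
\end{tikzpicture}
\caption{Left: the tree $b(b(a)\,b(a)\,b(a))$ with its three leaves marked (gray). Right: its first-child/next-sibling encoding, leaves $\#$ omitted. Each branch of the encoding contains at most one gray node. Closing the gray set under greatest common ancestors adds the two doubly circled nodes, after which a branch through the lowest $a$ contains three marked nodes.}
\label{fig:enc}
\end{figure}

In the rest of this section $\wedge$ is the greatest common ancestor in a binary tree, called the \emph{meet}. The meet of two inner nodes is an inner node. A set of nodes is \emph{meet-closed} if it contains the meet of any two of its elements.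

\begin{lemma}\label{lem:meet}
Let $X$ be a set of inner nodes of a binary tree.
\begin{enumerate}
\item[(a)] If $X\ne\emptyset$, then $X$ is contained in a meet-closed set of inner nodes with at most $2|X|-1$ elements.
\item[(b)] If $X$ is meet-closed and has at most $n$ nodes on each branch, then $|X|\le2^n-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $X\ne\emptyset$ let $z$ be the meet of all elements of $X$, and let $X_0,X_1$ be the parts of $X\setminus\{z\}$ in the subtrees at $z0$ and $z1$.

(a) We use induction on $|X|$. If $z\notin X$, both $X_0$ and $X_1$ are nonempty, since otherwise $X$ would lie in the subtree at one child of $z$ and so would its meet. Whether or not $z\in X$, we thus have $|X_0|,|X_1|<|X|$. Let $X_d'\supseteq X_d$ be the meet-closed set given by induction if $X_d\neq\emptyset$, intersected with the subtree at $zd$, which keeps it meet-closed; let $X_d'=\emptyset$ if $X_d=\emptyset$. The set $X'=\{z\}\cup X_0'\cup X_1'$ is meet-closed, because the meet of $z$ with any element, and the meet of an element of $X_0'$ with an element of $X_1'$, is $z$. If $z\in X$, then $|X'|\le1+2|X_0|+2|X_1|=2|X|-1$. If $z\notin X$, then $|X'|\le1+(2|X_0|-1)+(2|X_1|-1)=2|X|-1$.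

(b) We use induction on $n$. Every node lies on a branch, so $n=0$ forces $X=\emptyset$. Let $n\geq1$ and $X\ne\emptyset$. Then $z\in X$, as $X$ is finite and meet-closed. The sets $X_0,X_1$ are meet-closed. A branch that meets $X_d$ passes through $z$, so it contains at most $n-1$ nodes of $X_d$. Hence $|X|\le1+2(2^{n-1}-1)=2^n-1$.
\end{proof}

Let $L_1$, $R_0$ and $\kappa$ be as in Theorem~\ref{thm:B}. Put $K=\mathrm{enc}(L_1)$ and
\[
R=\{(\mathrm{enc}(t),X):(t,X)\in R_0\text{ and }X\text{ is meet-closed in }\mathrm{enc}(t)\}.
\]
Both are regular languages of binary trees, effectively: $K$ and $\mathrm{enc}(R_0)$ by Theorem~\ref{thm:mso}, and $R$ because the meet is first-order definable from the ancestor order, so that meet-closedness is an MSO property. For a binary tree $b$ over $A$ let $\gamma(b)$ be the minimum, over all $X$ with $(b,X)\in R$, of the largest number of nodes of $X$ on a branch of $b$, and let $\gamma(b)=\infty$ if there is no such $X$.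

\begin{lemma}\label{lem:gamma}
For every tree $t$ we have $\gamma(\mathrm{enc}(t))\le2\kappa(t)$ and $\kappa(t)\le2^{\gamma(\mathrm{enc}(t))}-1$, where a right-hand side is read as $\infty$ if the value in it is $\infty$. So $\kappa$ is bounded on $L_1$ if and only if $\gamma$ is bounded on $K$.
\end{lemma}

\begin{proof}
Let $\kappa(t)<\infty$ be attained by $X$. If $X=\emptyset$, then $X$ is meet-closed and $\gamma(\mathrm{enc}(t))=0$. Otherwise take $X'\supseteq X$ as in Lemma~\ref{lem:meet}(a). Since $R_0$ is closed under enlarging $X$, we have $(\mathrm{enc}(t),X')\in R$, and $\gamma(\mathrm{enc}(t))\le|X'|\le2\kappa(t)$. Now let $\gamma(\mathrm{enc}(t))=n<\infty$ be attained by $X$. Then $(t,X)\in R_0$, and $\kappa(t)\le|X|\le2^n-1$ by Lemma~\ref{lem:meet}(b).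
\end{proof}

Closure under enlarging $X$ is used only for the first inequality, which fails without it: if $R_0$ consists of the single pair formed by $t_2$ and its two leaves, then $\kappa(t_2)=2$ and $R=\emptyset$.

\subsection*{Weighted automata}

A top-down automaton over $A\times\{0,1\}$ can be regarded as an automaton that reads a binary tree over $A$ and guesses the marks. In this reading we call it a \emph{weighted automaton} over $A$ and write it $\mathcal A=(Q,Q_I,Q_\#,T)$, with transitions $\tau=(q,a,w,q^0,q^1)$, where $q$ is the \emph{source}, $a\in A$ the \emph{letter} and $w\in\{0,1\}$ the \emph{weight}. Let $T_a$ be the set of transitions with letter $a$. A \emph{run from $q$} on a binary tree $b$ over $A$ is a marking of the inner nodes together with a run from $q$ on the marked tree; it assigns a transition to each inner node. The \emph{weight} of a branch is the number of marked nodes on it. Define $\mathrm{val}_b(q)\in\mathbb N\cup\{\infty\}$ by $\mathrm{val}_\#(q)=0$ for $q\in Q_\#$, $\mathrm{val}_\#(q)=\infty$ for $q\notin Q_\#$, and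
\begin{equation}\label{eq:val}
\mathrm{val}_{a(b_0,b_1)}(q)=\min_{(q,a,w,q^0,q^1)\in T_a}\Bigl(w+\max\bigl(\mathrm{val}_{b_0}(q^0),\mathrm{val}_{b_1}(q^1)\bigr)\Bigr),
\end{equation}
with $\min\emptyset=\infty$. Put $\mathrm{cost}_{\mathcal A}(b)=\min_{q\in Q_I}\mathrm{val}_b(q)$.

\begin{lemma}\label{lem:val}
The number $\mathrm{val}_b(q)$ is the minimum, over all runs on $b$ from $q$, of the largest weight of a branch. If $\mathcal A$ recognizes $R$, then $\mathrm{cost}_{\mathcal A}=\gamma$.
\end{lemma}

\begin{proof}
We use induction on $b$. On $\#$ there is a run from $q$ exactly when $q\in Q_\#$, and its only branch has weight $0$. A run from $q$ on $a(b_0,b_1)$ consists of a transition $(q,a,w,q^0,q^1)$, a run on $b_0$ from $q^0$ and a run on $b_1$ from $q^1$; its largest branch weight is $w$ plus the maximum of the largest branch weights of the two runs. The two runs can be chosen independently, so both can be taken optimal, which gives \eqref{eq:val}. If $\mathcal A$ recognizes $R$, the markings that occur in runs on $b$ from $Q_I$ are exactly the sets $X$ with $(b,X)\in R$, and the second statement follows.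
\end{proof}

It remains to decide, for a top-down automaton $\mathcal B$ accepting a language $K$ and an arbitrary weighted automaton $\mathcal A$, whether $\mathrm{cost}_{\mathcal A}$ is bounded on $K$.

\section{A game for boundedness}\label{sec:game}

Fix $\mathcal B=(P,P_I,P_\#,\Delta)$ accepting $K$ and $\mathcal A=(Q,Q_I,Q_\#,T)$. For $p\in P$ let $K_p$ be the set of binary trees on which $\mathcal B$ has a run from $p$. The cost is unbounded on $K$ if for every $m$ there is a tree in $K$ of cost greater than $m$. Both $m$ and the tree range over infinite sets. We replace them by a game with finitely many positions in which no number is mentioned: one player, Builder, constructs a tree of $K$ step by step and tries to make it expensive; the other, Spoiler, maintains partial runs of $\mathcal A$ and tries to keep them cheap. Unbounded cost becomes infinite cost in an infinite play.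

\subsection*{The case of words}

The rules are easiest to find for words, where there is only one direction and the cost of a word is the least total weight of an accepting run. In each round Builder plays a letter or declares the end of the word, and Spoiler answers a letter $a$ with a set $S$ of transitions on $a$ that he keeps. A \emph{thread} is a run from an initial state that uses kept transitions only. If Builder ends the word, Spoiler needs a thread that ends in an accepting state; if Builder plays forever, Spoiler needs all infinite threads to have finite weight. Each of these choices is forced by a small example.

\emph{Spoiler must keep a set of transitions rather than a single one.} Let $K$ consist of the words $a^nb$ and $a^nc$, $n\ge1$. Let $\mathcal A$ have initial states $q_b,q_c$ with loops on $a$, a transition from $q_b$ on $b$ and one from $q_c$ on $c$ to the accepting state, all of weight $0$. The cost is $0$ on $K$. A Spoiler who has to name one transition after the first $a$ commits to $q_b$ or $q_c$, and Builder finishes the word with the other letter.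

\emph{Spoiler must be allowed to discard transitions.} Let $K=a^*$ and let $\mathcal A$ have one state, initial and accepting, with two loops on $a$ of weights $0$ and $1$. The cost is $0$, but if all transitions are kept, the play $a^\omega$ has a thread of infinite weight.

\emph{All infinite threads must have finite weight, not only one.} Let $K=a^*$ and let $\mathcal A$ have two initial states: an accepting state $q$ with a loop of weight $1$ and a non-accepting state $r$ with a loop of weight $0$. The cost of $a^n$ is $n$. By keeping both loops, Spoiler has an accepting thread whenever the word ends, and a thread of weight $0$ on $a^\omega$. Under the rule stated above Builder wins, as he should: he plays $a$ as long as the loop at $q$ is kept, and he ends the word as soon as it is dropped.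

\subsection*{The game on trees}

For trees, read \eqref{eq:val} as follows: a tree $b$ is expensive if, at each inner node $x$ and for each transition $\tau$ that might be used there, one can name a direction $\sigma_x(\tau)\in\{0,1\}$ in which the run remains expensive. Builder therefore announces, with each node, such a function $\sigma$. The left subtree is then responsible for the transitions with $\sigma(\tau)=0$ and the right subtree for those with $\sigma(\tau)=1$. The two obligations are independent and Builder has to meet both, so it is Spoiler who chooses which one is examined.

\begin{definition}\label{def:game}
In the game $\mathcal G(\mathcal B,\mathcal A)$, Builder first chooses $p_0\in P_I$. Then rounds $i=0,1,2,\dots$ are played.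
\begin{itemize}
\item Builder either declares \emph{end}, which is allowed only if $p_i\in P_\#$, or chooses a transition $(p_i,a_i,p^0,p^1)\in\Delta$ and a function $\sigma_i:T_{a_i}\to\{0,1\}$. If he can do neither, or if $P_I=\emptyset$, he loses.
\item If Builder did not end, Spoiler chooses a direction $d_i\in\{0,1\}$ and a set $S_i\subseteq\{\tau\in T_{a_i}:\sigma_i(\tau)=d_i\}$. Then $p_{i+1}=p^{d_i}$.
\end{itemize}
A \emph{thread of length $n\le\infty$} consists of a state $q_0\in Q_I$ and transitions $\tau_i=(q_i,a_i,w_i,q_i^0,q_i^1)\in S_i$ for $i<n$, where $q_{i+1}=q_i^{d_i}$ for all $i<n$. Its \emph{cost} is $\sum_{i<n}w_i$. If $n$ is finite, the thread \emph{reaches} $q_n$. If Builder declares end in round $n$, Spoiler wins if and only if some thread of length $n$ reaches a state in $Q_\#$. An infinite play is won by Spoiler if and only if no infinite thread has infinite cost.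
\end{definition}

\begin{example}[The shortest branch]\label{ex:short}
Let $A=\{a\}$, $Q=Q_\#=\{q,f\}$, $Q_I=\{q\}$, with transitions
\[
\tau^0=(q,a,1,q,f),\qquad \tau^1=(q,a,1,f,q),\qquad \tau^f=(f,a,0,f,f).
\]
Then $\mathrm{val}_b(f)=0$ for all $b$, so $\mathrm{val}_{a(b_0,b_1)}(q)=1+\min(\mathrm{val}_{b_0}(q),\mathrm{val}_{b_1}(q))$, and the cost of $b$ is the number of inner nodes on a shortest branch.

Let first $K$ be the set of all binary trees, accepted by the automaton with one state $p\in P_I\cap P_\#$ and the transition $(p,a,p,p)$. The cost is unbounded. Builder plays $\sigma(\tau^0)=0$ and $\sigma(\tau^1)=1$ in every round. If Spoiler chooses the direction $d$, the only transition with source $q$ that he may keep is $\tau^d$, which leads back to $q$ at cost $1$. If he drops it in some round, no thread survives, and Builder ends and wins. If he never drops it, the play is infinite and has a thread of infinite cost. So Builder wins.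

Let now $K$ be the set of trees in which every right child is a leaf, accepted by the automaton with $P=P_\#=\{p,r\}$, $P_I=\{p\}$ and $\Delta=\{(p,a,p,r)\}$. The cost is at most $1$. If Builder ends in round $0$, the thread of length $0$ reaches $q\in Q_\#$. Otherwise Spoiler answers $d_0=\sigma_0(\tau^1)$ and $S_0=\{\tau^1\}$. If $d_0=1$, the thread reaches $q$, and Builder, who is in state $r$, can only end. If $d_0=0$, the thread reaches $f$, and Spoiler continues with $d_i=\sigma_i(\tau^f)$ and $S_i=\{\tau^f\}$; the only thread stays in $f\in Q_\#$ and has cost $1$. So Spoiler wins.
\end{example}

\subsection*{Solving the game}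

An \emph{arena} is a finite directed multigraph with an initial vertex, in which every vertex has an outgoing edge and belongs to one of two players. A play is an infinite sequence of edges that starts at the initial vertex; the owner of the current vertex chooses the next edge. A \emph{B\"uchi automaton} is a nondeterministic finite automaton that accepts an infinite word if some run visits an accepting state infinitely often, and a set of infinite words is \emph{$\omega$-regular} if a B\"uchi automaton accepts exactly its members; these sets are closed under union. A winning condition is $\omega$-regular if the plays won by the first player are those that belong to a given $\omega$-regular set of edge sequences, the other plays being won by the second player. A \emph{finite-memory strategy} is given by a finite set of memory states, an initial memory state, a function that updates the memory state after each edge of the play, and a function that selects the next edge from the current vertex and the current memory state.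

\begin{theorem}[B\"uchi--Landweber \cite{BL}]\label{thm:BL}
In a game on a finite arena with an $\omega$-regular winning condition, one player has a winning strategy. The winner is computable and has a finite-memory winning strategy.
\end{theorem}

\begin{lemma}\label{lem:regular}
The game $\mathcal G(\mathcal B,\mathcal A)$ can be presented, effectively, as a game on a finite arena with an $\omega$-regular winning condition.
\end{lemma}

\begin{proof}
The vertices are an initial vertex and the states $p\in P$, which belong to Builder; the pairs $\beta$ of a transition in $\Delta$ with some letter $a$ and a function $T_a\to\{0,1\}$, which belong to Spoiler; and two sinks. The initial vertex has an edge to each state in $P_I$, and a state $p$ has an edge to each pair $\beta$ whose transition has source $p$. These edges are unlabeled. A pair $\beta=((p,a,p^0,p^1),\sigma)$ has, for each legal answer $(d,S)$, an edge to $p^d$ labeled $(a,d,S)$; there is such an answer, for instance with $S=\emptyset$. The labels $(a,d,S)$ form a finite alphabet $\Gamma$. Each $p\in P_\#$ has an edge to the first sink, and this edge and the loop at that sink are labeled $\$$. Each vertex of Builder that has no edge so far gets an edge to the second sink, and this edge and the loop at that sink are labeled $\bot$. The labels along a play form a word in $\Gamma^\omega$, in $\Gamma^*\$^\omega$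 or in $\Gamma^*\bot^\omega$, and this word determines the threads. An automaton that reads edge sequences can ignore the unlabeled edges, so it suffices to show that the label words won by Builder form an $\omega$-regular set. This set is the union of two sets.

The first consists of the words in $\Gamma^\omega$ with an infinite thread of infinite cost. A B\"uchi automaton guesses the thread: its states are pairs $(q,w)\in Q\times\{0,1\}$, the initial ones are $(q,0)$ with $q\in Q_I$, on the letter $(a,d,S)$ it may move from $(q,w')$ to $(q^d,w)$ if $(q,a,w,q^0,q^1)\in S$, and the states $(q,1)$ are accepting.

The second consists of the words $u\$^\omega$, $u\in\Gamma^*$, such that no thread of length $|u|$ reaches $Q_\#$. A deterministic automaton stores the set $Z\subseteq Q$ of states reached by threads: it starts with $Z=Q_I$, and on $(a,d,S)$ it replaces $Z$ by the set of all $q^d$ with $(q,a,w,q^0,q^1)\in S$ and $q\in Z$. On the first $\$$ it enters an accepting state with a loop on $\$$ if $Z\cap Q_\#=\emptyset$, and it rejects otherwise.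
\end{proof}

\subsection*{Correctness of the game}

\begin{proposition}\label{prop:game}
The function $\mathrm{cost}_{\mathcal A}$ is bounded on $K$ if and only if Spoiler has a winning strategy in $\mathcal G(\mathcal B,\mathcal A)$.
\end{proposition}

We prove the two directions as separate lemmas. For the first, a winning strategy has to yield one bound for all trees of $K$. An arbitrary strategy only says that each single play is good; the bound comes from finite memory, through a pumping argument.

\begin{lemma}\label{lem:if}
If Spoiler has a winning strategy, then $\mathrm{cost}_{\mathcal A}$ is bounded on $K$.
\end{lemma}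

\begin{proof}
The two players cannot both have winning strategies, so by Theorem~\ref{thm:BL} and Lemma~\ref{lem:regular} Spoiler has a winning strategy with a finite set $\mathrm{Mem}$ of memory states. Let $\mu_i$ be the memory state at the beginning of round $i$. Then $\mu_0$ depends only on $p_0$. In round $i$ the memory is updated after Builder's edge, Spoiler's edge is selected, and the memory is updated again; Builder's edge is determined by his move $\beta_i$, which contains $p_i$. So the answer $(d_i,S_i)$ and the state $\mu_{i+1}$ depend only on $\mu_i$ and $\beta_i$. Put $N=|\mathrm{Mem}|\cdot|P|\cdot|Q|$. We show that $\mathrm{cost}_{\mathcal A}(b)\le N$ for every $b\in K$.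

Fix $b\in K$ and a run $\rho$ of $\mathcal B$ on $b$ from a state in $P_I$. For an inner node $x$ with label $a$ and $\tau=(q,a,w,q^0,q^1)\in T_a$, let $\sigma_x(\tau)$ be a direction $d$ that maximizes $\mathrm{val}_{b_{xd}}(q^d)$. Let Builder play along $b$ against Spoiler's strategy. He starts at the root $x_0$ with $p_0=\rho(x_0)$. If in round $i$ the node $x_i$ is inner, he plays the transition of $\rho$ at $x_i$ and the function $\sigma_{x_i}$, and he moves to $x_{i+1}=x_id_i$; then $p_{i+1}=\rho(x_{i+1})$. If $x_i$ is a leaf, then $p_i=\rho(x_i)\in P_\#$ and he declares end. This happens in some round $n$, and Spoiler wins the play. So there is a thread $\tau_0,\dots,\tau_{n-1}$ with states $q_0\in Q_I,\dots,q_n\in Q_\#$. Since $\tau_i\in S_i$, we have $\sigma_{x_i}(\tau_i)=d_i$, so \eqref{eq:val} gives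
\[
\mathrm{val}_{b_{x_i}}(q_i)\le w_i+\max_{d}\mathrm{val}_{b_{x_id}}(q_i^d)=w_i+\mathrm{val}_{b_{x_{i+1}}}(q_{i+1})\qquad(i<n).
\]
As $\mathrm{val}_\#(q_n)=0$, we obtain $\mathrm{cost}_{\mathcal A}(b)\le\mathrm{val}_b(q_0)\le\sum_{i<n}w_i$.

Suppose that $\sum_{i<n}w_i>N$. Then more than $N$ indices have weight $1$, and two of them, $i<j$, satisfy $(\mu_i,p_i,q_i)=(\mu_j,p_j,q_j)$. Consider a second play against the same strategy, in which Builder chooses the same $p_0$, makes the moves $\beta_0,\dots,\beta_{i-1}$, and then repeats $\beta_i,\dots,\beta_{j-1}$ forever. Up to the beginning of round $j$ it coincides with the first play. At that point the state of $\mathcal B$ is $p_j=p_i$ and the memory is $\mu_j=\mu_i$, so $\beta_i$ is legal, Spoiler answers $(d_i,S_i)$, and the next state and memory are $p_{i+1}$ and $\mu_{i+1}$. Continuing in this way, rounds $i,\dots,j-1$ are repeated forever with the same answers. Since $q_j=q_i$, the sequence $\tau_0\cdots\tau_{i-1}(\tau_i\cdots\tau_{j-1})^\omega$ is an infinite thread of this play, and its cost is infinite because $w_i=1$. Builder wins this play, contrary to the choice of the strategy. Hence $\mathrm{cost}_{\mathcal A}(b)\le N$.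
\end{proof}

For the converse, Spoiler may use a bound $m$ on the cost, although the rules do not mention it. He has two tasks. He has to discard enough transitions to keep every thread cheap, and he has to choose directions so that some thread is accepting when Builder ends. For the first task he records, for each state, the least cost at which it can be reached, forgets costs above $m$, and keeps only transitions that realize a least cost. For the second he never moves to a direction in which some subtree would defeat all his recorded costs.

\begin{lemma}\label{lem:onlyif}
If $\mathrm{cost}_{\mathcal A}\le m<\infty$ on $K$, then Spoiler has a winning strategy.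
\end{lemma}

\begin{proof}
A \emph{vector} is a map $c:Q\to\{0,\dots,m,\infty\}$. Let $c_0(q)=0$ for $q\in Q_I$ and $c_0(q)=\infty$ otherwise. Given a vector $c$, a move of Builder with letter $a$ and function $\sigma$, and $d\in\{0,1\}$, let $c^d(q')$ be the minimum of $c(q)+w$ over all $\tau=(q,a,w,q^0,q^1)\in T_a$ with $\sigma(\tau)=d$ and $q^d=q'$, replaced by $\infty$ if it exceeds $m$. In round $i$ Spoiler holds a vector $c_i$. After choosing $d_i$ as described below, he puts $c_{i+1}=c_i^{d_i}$ and plays
\[
S_i=\bigl\{\tau=(q,a_i,w,q^0,q^1)\in T_{a_i}:\ \sigma_i(\tau)=d_i,\ \ c_i(q)+w=c_{i+1}(q^{d_i})<\infty\bigr\}.
\]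

\emph{Costs of threads.} Whatever directions are chosen, the following holds for all $i$ and $q$: every thread of length $i$ that reaches $q$ has cost $c_i(q)<\infty$, and if $c_i(q)<\infty$, some thread of length $i$ reaches $q$. For $i=0$ this is the definition of $c_0$. Consider a thread of length $i+1$ whose last transition $\tau\in S_i$ has source $q$ and weight $w$ and leads to $q'$. Without $\tau$ it is a thread of length $i$ that reaches $q$, so its cost is $c_i(q)+w=c_{i+1}(q')<\infty$. Conversely, if $c_{i+1}(q')<\infty$, a transition $\tau$ that attains the minimum in the definition of $c_{i+1}(q')$ belongs to $S_i$, its source $q$ has $c_i(q)<\infty$, and $\tau$ extends a thread of length $i$ that reaches $q$. It follows that all finite prefixes of an infinite thread have cost at most $m$, so Spoiler wins every infinite play.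

\emph{Directions.} Call a pair $(p,c)$ of a state of $\mathcal B$ and a vector \emph{lost} if there is $b\in K_p$ with $c(q)+\mathrm{val}_b(q)>m$ for all $q\in Q$. For $p_0\in P_I$ the pair $(p_0,c_0)$ is not lost: each $b\in K_{p_0}\subseteq K$ has cost at most $m$, so $c_0(q)+\mathrm{val}_b(q)\le m$ for some $q\in Q_I$. We claim that if Builder plays $(p,a,p^0,p^1)$ and $\sigma$, and both $(p^0,c^0)$ and $(p^1,c^1)$ are lost, then $(p,c)$ is lost. Let $b_d\in K_{p^d}$ witness that $(p^d,c^d)$ is lost, and let $b=a(b_0,b_1)\in K_p$. Let $\tau=(q,a,w,q^0,q^1)\in T_a$ and $d=\sigma(\tau)$. Then
\[
c(q)+w+\max\bigl(\mathrm{val}_{b_0}(q^0),\mathrm{val}_{b_1}(q^1)\bigr)\ \ge\ c(q)+w+\mathrm{val}_{b_d}(q^d).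
\]
If $c(q)+w>m$, the right side exceeds $m$. Otherwise the minimum that defines $c^d(q^d)$ is at most $c(q)+w\le m$, so $c^d(q^d)\le c(q)+w$, and the right side is at least $c^d(q^d)+\mathrm{val}_{b_d}(q^d)>m$. Taking the minimum over all $\tau\in T_a$ with source $q$, we get $c(q)+\mathrm{val}_b(q)>m$ by \eqref{eq:val}; this also holds if there is no such $\tau$, since then $\mathrm{val}_b(q)=\infty$. The claim is proved, and Spoiler can choose each $d_i$ so that $(p_{i+1},c_{i+1})$ is not lost.

Suppose that Builder declares end in round $n$. Then $p_n\in P_\#$, so $\#\in K_{p_n}$. As $(p_n,c_n)$ is not lost, some $q$ has $c_n(q)+\mathrm{val}_\#(q)\le m$, that is, $q\in Q_\#$ and $c_n(q)<\infty$. Some thread of length $n$ reaches $q$, and Spoiler wins. If Builder cannot move, he loses by the rules.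
\end{proof}

Lemmas \ref{lem:if} and~\ref{lem:onlyif} prove Proposition~\ref{prop:game}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Compute top-down automata $\mathcal B$ for $K$ and $\mathcal A$ for $R$, and read $\mathcal A$ as a weighted automaton. By Lemmas \ref{lem:gamma} and~\ref{lem:val}, $\kappa$ is bounded on $L_1$ if and only if $\mathrm{cost}_{\mathcal A}$ is bounded on $K$. By Proposition~\ref{prop:game} this holds if and only if Spoiler has a winning strategy in $\mathcal G(\mathcal B,\mathcal A)$, which is decidable by Lemma~\ref{lem:regular} and Theorem~\ref{thm:BL}.
\end{proof}

\section{The algorithm}\label{sec:algo}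

All constructions in this section take the alphabet as part of the input. For a regular language $L$ we denote by $\theta_L$ an MSO sentence over the labels, $<_{\mathbf v}$ and $<_{\mathrm{doc}}$ that defines $L$; it is computed from the automaton by Theorem~\ref{thm:mso}.

\begin{lemma}\label{lem:swap}
It is decidable whether a regular tree language $L$ is order-invariant.
\end{lemma}

\begin{proof}
For adjacent siblings $x<_{\mathrm{doc}}y$ in a tree $t$, let $\mathrm{swap}_{x,y}(t)$ be the tree with the same nodes, labels and ancestor order in which the positions of $x$ and $y$ among their siblings are exchanged. An order-invariant language is closed under swaps. Conversely, let $L$ be closed under swaps, let $t\in L$, and let $t'$ be isomorphic to $t$ as a labeled $<_{\mathbf v}$-structure. Identifying nodes along the isomorphism, $t$ and $t'$ differ only in the linear orders on the children of each node. Any linear order on a finite set is obtained from any other by exchanges of adjacent elements, and a swap among the children of one node leaves the order of the children of all other nodes unchanged. So $t'$ is reached from $t$ by swaps, and $t'\in L$.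

The subtrees of $x$ and $y$ are consecutive intervals of $<_{\mathrm{doc}}$. The swap exchanges these two intervals and changes the relative position of no other pair of nodes. The document order of $\mathrm{swap}_{x,y}(t)$ is therefore given by
\[
u<'v\iff(y\le_{\mathbf v}u\text{ and }x\le_{\mathbf v}v)\text{ or }\bigl(u<_{\mathrm{doc}}v\text{ and not }(x\le_{\mathbf v}u\text{ and }y\le_{\mathbf v}v)\bigr).
\]
Let $\theta'(x,y)$ be obtained from $\theta_L$ by replacing $<_{\mathrm{doc}}$ with $<'$, where $x,y$ are variables not occurring in $\theta_L$. Then $t\models\theta'(x,y)$ if and only if $\mathrm{swap}_{x,y}(t)\in L$. Two distinct nodes are siblings if they have the same proper ancestors, so there is a first-order formula $\mathrm{adj}(x,y)$ saying that $x<_{\mathrm{doc}}y$ are siblings with no sibling between them. The language $L$ is order-invariant if and only if no tree satisfies $\exists x\exists y\,(\mathrm{adj}(x,y)\wedge\theta_L\wedge\neg\theta'(x,y))$, which is decidable by Theorem~\ref{thm:mso}.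
\end{proof}

\begin{lemma}\label{lem:guardmso}
For a regular tree language $M$ one can compute an MSO formula $\mathrm{guard}_M(X)$ that holds in $t$ if and only if $X$ guards $M$ in $t$. Consequently, for regular $L_1$ and $M$ it is decidable whether $\kappa_M$ is bounded on $L_1$ and, given $k$, whether $\kappa_M\le k$ on $L_1$.
\end{lemma}

\begin{proof}
Let $\theta_M^Y$ be obtained from $\theta_M$ by restricting first-order quantifiers to elements of $Y$ and set quantifiers to subsets of $Y$. It holds in $t$ if and only if $\theta_M$ holds in the substructure of $(\mathrm{dom}(t),(P_a)_{a\in A},<_{\mathbf v},<_{\mathrm{doc}})$ induced by $Y$. For rooted $Y$ this substructure is the structure of the tree $t|_Y$, by Lemma~\ref{lem:basic}(a). So we can take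
\[
\mathrm{guard}_M(X)=\forall Y\Bigl(\bigl(X\subseteq Y\wedge\exists y\,(y\in Y\wedge\forall z\,(z\in Y\to y\le_{\mathbf v}z))\bigr)\to\theta_M^Y\Bigr).
\]
The language $R_0=\{(t,X):t\models\mathrm{guard}_M(X)\}$ is effectively regular by Theorem~\ref{thm:mso} and closed under enlarging $X$ by Lemma~\ref{lem:basic}(b), and its function $\kappa$ is $\kappa_M$. Theorem~\ref{thm:B} decides boundedness on $L_1$. For given $k$, a first-order formula in $X$ says that $|X|\le k$, and $\kappa_M\le k$ on $L_1$ if and only if no tree satisfies $\theta_{L_1}\wedge\neg\exists X\,(|X|\le k\wedge\mathrm{guard}_M(X))$.
\end{proof}

Kruskal's theorem gave the finite set $F$ in Theorem~\ref{thm:A} without a bound on its size. For regular languages we can recognize a correct $F$ when we see it, and so we can search for it.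

\begin{lemma}\label{lem:compute}
Given a regular order-invariant language $M$ and $k\ge0$, one can compute an $\exists^k\forall^*$ sentence that defines $U_k(M)$.
\end{lemma}

\begin{proof}
Let $C_k$ be as in the proof of Theorem~\ref{thm:A}. The MSO formula $\eta(\bar x)=\neg\,\mathrm{guard}_M(\{x_1,\dots,x_k\})$ holds in $t$ if and only if $(t,\bar x)\in C_k$, so membership of a given pointed tree in $C_k$ is decidable. Enumerate the finite subsets $F$ of $C_k$, up to isomorphism of their members. By \eqref{eq:chi}, every element of $C_k$ lies above an element of $F$ if and only if no tree satisfies
\[
\exists\bar x\,\Bigl(\eta(\bar x)\wedge\bigwedge_{(s,\bar c)\in F}\neg\exists\bar z\,\chi_{s,\bar c}(\bar x,\bar z)\Bigr),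
\]
and this is decidable. Some $F$ passes the test by Lemma~\ref{lem:basis}, so the search terminates. The proof of Theorem~\ref{thm:A} shows that for any such $F$ the sentence \eqref{eq:Phi} defines $U_k(M)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The characterization is Corollary~\ref{cor:char}. Given $A$ and an automaton for $L$, condition (i) is decided by Lemma~\ref{lem:swap} and condition (ii) by Lemma~\ref{lem:guardmso} with $L_1=M=L$; the algorithm answers yes if and only if both hold. In that case test for $k=0,1,2,\dots$ whether $\kappa_L\le k$ on $L$. Some test succeeds by (ii), and by Corollary~\ref{cor:char} the first success occurs at the least $k$ for which $L$ is $\exists^k\forall^*$-definable. For this $k$ we have $L=U_k(L)$, and Lemma~\ref{lem:compute} yields a defining sentence.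
\end{proof}

\section{Further consequences}\label{sec:cons}

\subsection*{The number of existential quantifiers}

\begin{corollary}\label{cor:k}
For every fixed $k$ it is decidable whether a regular tree language is $\exists^k\forall^*$-definable. For an order-invariant regular language $L$, the largest $\exists^k\forall^*$-definable language contained in $L$ is computable, with a defining sentence. Over $A=\{a,b\}$, for every $k\ge1$ there is a language that is $\exists^k\forall^*$-definable and not $\exists^{k-1}\forall^*$-definable.
\end{corollary}

\begin{proof}
The first statement follows from Corollary~\ref{cor:char} and Lemmas \ref{lem:swap} and~\ref{lem:guardmso}, the second from Theorem~\ref{thm:A} and Lemma~\ref{lem:compute}. For the third, let $L$ be the set of trees with at least $k$ nodes labeled $a$. It is defined by the purely existential sentence saying that $x_1,\dots,x_k$ are pairwise distinct and labeled $a$. Let $t\in L$ have a root labeled $b$ and $k$ children, all leaves labeled $a$. If $|X|\le k-1$, then $Y=X\cup\{\text{root}\}$ is rooted and $t|_Y$ has at most $k-1$ nodes labeled $a$. So $\kappa_L(t)\ge k$, and Corollary~\ref{cor:char} applies.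
\end{proof}

\subsection*{The classes $\Pi_2$ and $\Delta_2$}

Write $L^c$ for the set of $A$-trees not in $L$.

\begin{corollary}\label{cor:pi}
It is decidable whether a regular tree language is definable in $\Pi_2(<_{\mathbf v})$. An order-invariant language $L$ is in $\Delta_2(<_{\mathbf v})$ if and only if $\kappa_L$ is bounded on $L$ and $\kappa_{L^c}$ is bounded on $L^c$.
\end{corollary}

\begin{proof}
Negation exchanges $\Sigma_2$ and $\Pi_2$ sentences, so $L$ is $\Pi_2$-definable if and only if $L^c$ is $\Sigma_2$-definable. The complement of a regular language is effectively regular by Theorem~\ref{thm:mso}, and the complement of an order-invariant language is order-invariant. Apply Theorem~\ref{thm:main} to $L$ and to $L^c$.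
\end{proof}

\subsection*{Separation}

A language \emph{separates} $L_1$ from $L_2$ if it contains $L_1$ and is disjoint from $L_2$. Definability of an order-invariant language $L_1$ is the case $L_2=L_1^c$ of the next statement.

\begin{corollary}\label{cor:sep}
Given a regular language $L_1$ and a regular order-invariant language $L_2$, it is decidable whether some $\Sigma_2(<_{\mathbf v})$-definable language separates $L_1$ from $L_2$. If a separator exists, a sentence defining one can be computed.
\end{corollary}

\begin{proof}
Let $M=L_2^c$, a regular order-invariant language. A language is disjoint from $L_2$ if and only if it is contained in $M$. By Theorem~\ref{thm:A}, an $\exists^k\forall^*$-definable separator exists if and only if $L_1\subseteq U_k(M)$, and then $U_k(M)$ is one. So a separator exists if and only if $\kappa_M$ is bounded on $L_1$, which Lemma~\ref{lem:guardmso} decides. If it is bounded, test $k=0,1,\dots$ until $\kappa_M\le k$ on $L_1$, and apply Lemma~\ref{lem:compute}.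
\end{proof}

\subsection*{Document order in the signature}

Add $<_{\mathrm{doc}}$ to the signature and define $\Sigma_2(<_{\mathbf v},<_{\mathrm{doc}})$ and $\exists^k\forall^*(<_{\mathbf v},<_{\mathrm{doc}})$ sentences as before. The structure now determines the sibling-ordered tree, and order-invariance drops out.

\begin{theorem}\label{thm:doc}
A tree language $L$ is $\exists^k\forall^*(<_{\mathbf v},<_{\mathrm{doc}})$-definable if and only if $\kappa_L\le k$ on $L$. It is decidable whether a regular language is $\Sigma_2(<_{\mathbf v},<_{\mathrm{doc}})$-definable, and whether two arbitrary regular languages are separated by a $\Sigma_2(<_{\mathbf v},<_{\mathrm{doc}})$-definable language.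
\end{theorem}

\begin{proof}
We show that Theorem~\ref{thm:A} holds for the larger signature and an arbitrary language $M$. In the maximality part, $t|_Y$ is still an induced substructure of $t$, by Lemma~\ref{lem:basic}(a). For definability, require of an embedding $e$ also that $u<_{\mathrm{doc}}v\iff e(u)<_{\mathrm{doc}}e(v)$, and let $\chi_{s,\bar c}$ also record the truth values of $z_i<_{\mathrm{doc}}z_j$; then \eqref{eq:chi} holds again. The maps given by Theorem~\ref{thm:kruskal} preserve the linear order $<_{\mathrm{doc}}$ and hence reflect it, so Lemma~\ref{lem:basis} holds for the new relation. For the upward closure of $C_k$, the map $e$ restricts to a bijection $Y\to e(Y)$ that respects labels, $<_{\mathbf v}$ and $<_{\mathrm{doc}}$. Siblings in a restriction are ordered by $<_{\mathrm{doc}}$, so $s|_Y$ and $t|_{e(Y)}$ are isomorphic as sibling-ordered trees, and $s|_Y\notin M$ gives $t|_{e(Y)}\notin M$ with no hypothesis on $M$. The rest of the proof is unaffected.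

Taking $M=L$ gives the first statement. Taking $M=L_2^c$ shows that $L_1$ is separated from $L_2$ if and only if $\kappa_M$ is bounded on $L_1$; Lemma~\ref{lem:guardmso} decides this for arbitrary regular languages. Definability of $L$ is the case $L_1=L$, $L_2=L^c$.
\end{proof}

\subsection*{Forests}

A \emph{forest} over $A$ is a nonempty finite sequence $h$ of $A$-trees, viewed as a structure with the predicates $P_a$ and the ancestor order $<_{\mathbf v}$; its roots are treated as siblings. Let $\star\notin A$ be a new letter. The forest $h$ is obtained from the tree $\star(h)$ by removing the root $r$, and a forest language $L$ is regular if $\star(L)=\{\star(h):h\in L\}$ is; since $\mathrm{enc}(\star(h))=\star(\mathrm{enc}(h),\#)$, this means that $\mathrm{enc}(L)$ is regular. For a nonempty set $Y$ of nodes of $h$, the set $Y\cup\{r\}$ is rooted in $\star(h)$, and $h|_Y$ is the forest determined by $\star(h|_Y)=\star(h)|_{Y\cup\{r\}}$; as a structure it is the substructure of $h$ induced by $Y$. Guards, $\kappa_L$ and order-invariance are defined as in Definition~\ref{def:guard}, with ``nonempty'' in place of ``rooted''.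

\begin{theorem}\label{thm:forest}
Theorem~\ref{thm:A} holds for forest languages, and it is decidable whether a regular forest language is definable in $\Sigma_2(<_{\mathbf v})$.
\end{theorem}

\begin{proof}
Parts (b) and (c) of Lemma~\ref{lem:basic} and the maximality argument use only that $h|_Y$ is an induced substructure and that the whole domain is an admissible set $Y$. For Lemma~\ref{lem:basis}, code a $k$-pointed forest as before and add a root labeled $\star$. A label-preserving map between two such trees sends $r$ to $r$ and the other nodes to nodes other than $r$, so a map given by Theorem~\ref{thm:kruskal} restricts to an embedding of pointed forests. In the proof that $C_k$ is upward closed, the image of a nonempty set is nonempty. This gives Theorem~\ref{thm:A} for forests and, as before, Corollary~\ref{cor:char}.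

Let $L$ be a regular forest language and $\theta$ an MSO sentence defining $\star(L)$. Isomorphisms between the structures of forests $h,h'$ correspond to isomorphisms between those of $\star(h),\star(h')$, so $L$ is order-invariant if and only if $\star(L)$ is, and Lemma~\ref{lem:swap} decides this. Let $R_0$ be the set of pairs $(\star(h),X)$ such that $X\setminus\{r\}$ guards $L$ in $h$. Among the trees of the form $\star(h)$, which form an MSO-definable set, $R_0$ is defined by the formula saying that $\theta^Y$ holds for every $Y$ with $X\cup\{r\}\subseteq Y$ and $Y\ne\{r\}$. So $R_0$ is effectively regular, and it is closed under enlarging $X$. Removing $r$ from $X$ does not affect membership in $R_0$, so the function $\kappa$ of Theorem~\ref{thm:B} satisfies $\kappa(\star(h))=\kappa_L(h)$. Theorem~\ref{thm:B} with $L_1=\star(L)$ decides whether $\kappa_L$ is bounded on $L$.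
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL} B\"uchi and Landweber, 1969.

\bibitem{DCTL} \emph{Decidable Characterizations for Tree Logics},
\texttt{http://www.lsv.ens-cachan.fr/Publis/PAPERS/PDF/place-phd.pdf}.

\bibitem{Doner} Doner, 1970.

\bibitem{Kruskal} Kruskal, 1960.

\bibitem{NW} Nash-Williams, 1963.

\bibitem{NS} Neven and Schwentick, 2002.

\bibitem{TW} Thatcher and Wright, 1968.

\end{thebibliography}
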